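# Two spirals on a circle: equidistant sequences in compact connected metric spaces

## 1. A circle with two spirals winding onto it

Fix an integer $n\ge 3$ and put
$$K=n-2\ge 1,\qquad k=n-3=K-1\ge 0,\qquad \rho=\frac1{16K},\qquad \varepsilon_s=\rho^s\ (s\ge 0),\qquad \varepsilon_c=\frac1{K+1}.$$
Let $s_0\ge 0$ be the number with $\varepsilon_{s_0}=1/K$; so $s_0=0$ if $K=1$. In the plane take the unit circle $M$ and two spirals,
$$P(s)=(1+\varepsilon_s)e^{i\pi s}\ (s\ge 0),\qquad Q(s)=\bigl(1-\tfrac12\varepsilon_s\bigr)e^{i\pi s}\ (s\ge s_0),$$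
and let $Y=P\cup Q\cup M$, $\bar P=P\cup M$, $\bar Q=Q\cup M$. The spiral $P$ runs outside the circle, $Q$ runs inside, and both wind onto $M$ at the same angular speed: one unit of $s$ is half a turn. Put $p=P(0)$ and $q_0=Q(s_0)$, the free ends of the two spirals.

For $n=3$ we have $K=1$, $k=0$, $\rho=\frac1{16}$, $\varepsilon_c=\frac12$, $s_0=0$, $p=2$, $q_0=\frac12$.

The set $Y$ is compact: it is bounded, and a sequence $P(s_j)$ either has a subsequence with bounded $s_j$, hence a limit point in $P$, or has $s_j\to\infty$, and then its limit points have modulus $1$; the same holds for $Q$. It is connected: each $e^{i\pi\theta}$ is the limit of $P(\theta+2j)$ as $j\to\infty$, so $\bar P$ is the closure of the connected set $P$ and is connected; likewise $\bar Q$; and both contain $M$. But no path in $Y$ joins $p$ to $q_0$ (we shall not need this).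

Two continuous functions serve as coordinates on $Y$. Let $\varepsilon:Y\to[0,1]$ be $\varepsilon_s$ at $P(s)$ and $Q(s)$ and $0$ on $M$; it is $|z|-1$ on $\bar P$ and $2(1-|z|)$ on $\bar Q$, so it is continuous. Let $\theta:Y\to\mathbb R/2\mathbb Z$ be $\arg/\pi$. For two points $x,w\in Y$ write
$$g=g(\theta_x-\theta_w),\qquad g(\tau)=\operatorname{dist}(\tau,2\mathbb Z)\in[0,1].$$
For any two points of $P\cup Q$ with parameters $s$ and $t$ this is $g(t-s)$. On $M$, $g=0$ means equal and $g=1$ means antipodal. Note that $\varepsilon\le 1$ on $\bar P$ and $K\varepsilon\le 1$ on $\bar Q$. A sequence $P(s_j)$ converges to a point of $P$ exactly when $s_j$ converges, and can converge to a point of $M$ only if $s_j\to\infty$; the same for $Q$.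

What is $Y$ for? We shall put a metric on $Y$ (for $n\ge 4$, on $Y$ with an arc attached at $q_0$) in which one cannot go from one end to the other in $n+1$ steps of equal length through distinct points.

## 2. Steps of equal length between two points

Let $(X,d)$ be a metric space and $p\ne q$ in $X$.

**Definition.** A sequence $(z_0,z_1,\dots,z_n,z_{n+1})$ of points of $X$ with $z_0=p$, $z_{n+1}=q$ is *sequentially equidistant* if $d(z_{i-1},z_i)=d(z_i,z_{i+1})$ for $1\le i\le n$.

In $[0,1]$ with $p=0$, $q=1$, the points $z_i=i/(n+1)$ form such a sequence, and they are distinct. The sequence $(0,\frac13,\frac23,\frac13,\frac23,1)$ is also sequentially equidistant, with $n=4$, but its points repeat. The question is about distinct points.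

The source of the problem (doi:10.1007/bf02764731) contains the following two results, which we quote without proof.

**Theorem 1.1.** Let $p$ and $q$ be distinct points in a metric space $(X,d)$. If there is a path in $X$ from $p$ to $q$, then for any $n$ there is a sequentially equidistant sequence $(z_0,z_1,\dots,z_n,z_{n+1})$ of distinct points in $X$ from $p=z_0$ to $q=z_{n+1}$.

**Corollary 1.2.** Let $p$ and $q$ be two distinct points in a compact connected metric space $X$. Then there exists a sequentially equidistant sequence $(z_0,z_1,z_2,z_3)$ of distinct points in $X$ from $p=z_0$ to $q=z_3$.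

The problem asks whether Corollary 1.2, which is the case $n=2$, remains true for $n\ge 3$, in particular for $n=3$. The answer is no, for every $n\ge 3$.

**Theorem A.** For every $n\ge 3$ there are a compact connected metric space $(X,d)$ and points $p\ne q$ in $X$ such that no sequentially equidistant sequence $(z_0,\dots,z_{n+1})$ of distinct points goes from $p=z_0$ to $q=z_{n+1}$. (For $n=3$, $X$ is homeomorphic to the unit circle together with two rays in the plane spiraling onto it.)

The case $n=1$ can be done by hand. The function $z\mapsto d(p,z)-d(q,z)$ is continuous on the connected space $X$, equals $-d(p,q)<0$ at $p$ and $d(p,q)>0$ at $q$, so it vanishes at some $z_1$, which is neither $p$ nor $q$. Then $(p,z_1,q)$ is as required. Together with Corollary 1.2 and Theorem A: the statement "for every compact connected $X$ and all $p\ne q$ there is a sequentially equidistant sequence of distinct points" is true exactly for $n\le 2$.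

There is also a positive result.

**Theorem B.** Let $X$ be a compact connected metric space, $p\ne q$, $D=d(p,q)$, $n\ge 1$. Suppose there is a continuous $\pi:X\to[0,1]$ with $\pi(p)=0$, $\pi(q)=1$, all of whose fibers have diameter $<D/(n+1)$. Then there is a sequentially equidistant sequence $(z_0,\dots,z_{n+1})$ of distinct points from $p$ to $q$.

Sections 3–8 lead to Theorem A; Section 9 proves Theorem B.

## 3. Approximation by paths, and a collision in the limit

Here is the first thing to try. Embed $X$ isometrically in the Banach space $E=\ell^\infty(X)$ of bounded functions by $x\mapsto d(x,\cdot)$ (the Kuratowski embedding; it is isometric because $|d(x,u)-d(y,u)|\le d(x,y)$ with equality at $u=y$). Since $X$ is connected, for each $m$ there is a $1/m$-chain in $X$ from $p$ to $q$, that is, a finite sequence from $p$ to $q$ with consecutive distances at most $1/m$: the set of points reachable from $p$ by $1/m$-chains is open and closed. Interpolating linearly between consecutive points of the chain gives a path $\gamma_m$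 in $E$ from $p$ to $q$ that stays within $1/m$ of $X$. Theorem 1.1, applied to the metric space $\gamma_m([0,1])$, gives distinct points $z_0^{(m)},\dots,z_{n+1}^{(m)}$ on it from $p$ to $q$ with all steps equal to some $\delta_m$. Since $X$ is compact, a subsequence converges, and the limit is a sequentially equidistant sequence in $X$ from $p$ to $q$.

How much survives? By the triangle inequality $(n+1)\delta_m\ge d(p,q)$, so the limit step is $\delta\ge d(p,q)/(n+1)>0$, and *consecutive* points of the limit are distinct. Nothing prevents $z_i=z_{i'}$ when $|i-i'|\ge 2$. This is where the argument stops.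

So a counterexample should be a space in which the only equidistant sequences have a collision. With $n=3$ and $Y$ in mind, we aim at
$$p,\quad m,\quad -m,\quad m,\quad q_0\qquad(m\in M),$$
all steps equal to $1$. A path approximating $Y$ can follow the first spiral far out, jump to the second one, and come back; on it $z_1\approx m$ and $z_3\approx m$ may well be distinct, but in the limit they merge.

## 4. Removing the triangle inequality

The property "sequentially equidistant" only compares distances for equality. It does not change if $d$ is replaced by an injective function of $d$. This lets us design the distances freely.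

**Definition.** A *premetric* on $X$ is a continuous symmetric function $f:X\times X\to[0,\infty)$ with $f(x,y)=0$ if and only if $x=y$.

For example, $|x-y|^2$ on $[0,1]$ is a premetric. It is not a metric, since $1>\frac14+\frac14$ for the points $0,\frac12,1$; but its square root is one. The next lemma says that such a repair is always possible on a compact space.

**Lemma 1.** Let $f$ be a premetric on a compact metrizable space $X$ with more than one point, $R=\max f$. There is a strictly increasing $\Phi:[0,R]\to[0,1]$ with $\Phi(0)=0$ such that $d=\Phi\circ f$ is a metric inducing the topology of $X$.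

**Step 1: measure the failure of the triangle inequality.** For $b\in[0,R]$ let
$$\eta(b)=\max\{f(x,z)-f(x,y):\ x,y,z\in X,\ f(y,z)\le b\}.$$
The maximum is over a nonempty compact set, and $\eta(b)\ge 0$ (take $y=z$). Clearly $\eta$ is nondecreasing, $\eta(0)=0$, and
$$f(x,z)\le f(x,y)+\eta(f(y,z)).$$
Moreover $\eta(b)\to 0$ as $b\to 0$. Indeed, let $f(y_j,z_j)\to 0$ and let $x_j$ be arbitrary. Along a subsequence $x_j\to x$, $y_j\to y$, $z_j\to z$ with $f(y,z)=0$, so $y=z$ and $f(x_j,z_j)-f(x_j,y_j)\to f(x,z)-f(x,y)=0$.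

**Step 2: build a concave $\Phi$ adapted to $\eta$.** Put $b_0=R>0$ and choose inductively
$$0<b_{j+1}\le \tfrac14 b_j\quad\text{with}\quad b_{j+1}+\eta(b_{j+1})\le b_j .$$
Let $\Phi(0)=0$, $\Phi(b_j)=2^{-j/2}$, and let $\Phi$ be affine on each $[b_{j+1},b_j]$. The slope on $[b_{j+1},b_j]$ is $2^{-j/2}(1-2^{-1/2})/(b_j-b_{j+1})$, so the ratio of the slope on $[b_{j+2},b_{j+1}]$ to that on $[b_{j+1},b_j]$ is
$$2^{-1/2}\,\frac{b_j-b_{j+1}}{b_{j+1}-b_{j+2}}\ \ge\ 2^{-1/2}\,\frac{3b_{j+1}}{b_{j+1}}=\frac3{\sqrt2}>1 .$$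
So the slopes decrease from left to right, and $\Phi$ is strictly increasing, continuous (also at $0$, since $b_j\to0$ and $2^{-j/2}\to 0$) and concave.

**Step 3: show that $\Phi(\min\{R,b+\eta(b)\})\le 2\Phi(b)$.** For $b=0$ both sides are $0$. If $b>b_1$, the left side is at most $1<2\cdot 2^{-1/2}\le 2\Phi(b)$. If $b\in(b_{j+1},b_j]$ with $j\ge 1$, then $b+\eta(b)\le b_j+\eta(b_j)\le b_{j-1}$, and
$$\Phi(b_{j-1})=2^{-(j-1)/2}=2\cdot 2^{-(j+1)/2}=2\Phi(b_{j+1})\le 2\Phi(b).$$

**Step 4: deduce the triangle inequality.** Given $x,y,z$, let $c=f(x,z)$; after exchanging $x$ and $z$ if necessary, $a=f(x,y)\ge b=f(y,z)$. If $c\le a$, then $\Phi(c)\le\Phi(a)\le \Phi(a)+\Phi(b)$. Otherwise $c=a+e\le R$ with $0<e\le\eta(b)$ by Step 1. Since $\Phi$ is concave and $b\le a$, and by Step 3,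
$$\Phi(a+e)-\Phi(a)\le\Phi(b+e)-\Phi(b)\le 2\Phi(b)-\Phi(b)=\Phi(b).$$
So $d=\Phi\circ f$ is a metric.

**Step 5: compare topologies.** The function $d$ is continuous on $X\times X$, so the identity $X\to(X,d)$ is a continuous bijection from a compact space to a Hausdorff space, hence a homeomorphism. $\square$

Since $\Phi$ is injective, $d(z_{i-1},z_i)=d(z_i,z_{i+1})$ if and only if $f(z_{i-1},z_i)=f(z_i,z_{i+1})$. So **it suffices to prove Theorem A with a premetric $f$ in place of $d$.**

## 5. The premetric on the two spirals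

**What the values at the ends should do.** Take $n=3$, so $K=1$ and $q=q_0$. Suppose
$$f(p,P(s))=1-\varepsilon_s,\quad f(p,\cdot)=1\text{ on }M,\quad f(p,\cdot)>1\text{ on }Q,$$
and symmetrically $f(q_0,Q(t))=1-\varepsilon_t$, $f(q_0,\cdot)=1$ on $M$, $f(q_0,\cdot)>1$ on $P$. If $p,z_1,z_2,z_3,q_0$ has equal steps $\delta<1$, then $z_1=P(s)$ with $\varepsilon_s=1-\delta$ and $z_3=Q(s)$ *with the same $s$*. Everything depends on the middle point: no $z_2$ may be at distance $1-\varepsilon_s$ from both $P(s)$ and $Q(s)$. If $\delta=1$, then $z_1,z_3\in M$, and if $f=g$ on $M$ and points off $M$ are too close, $z_2$ must be antipodal to both, so $z_1=z_3$: the collision of Section 3. Steps $\delta>1$ will be excluded by making $p$ the farthest point from each point of $Q$.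

For larger $n$ we shall attach to $q_0$ an arc of length $k$, ending at $q$. Going backward from $q$, the first $k$ steps, of length $\delta=1-\varepsilon$ with $\varepsilon$ small, stay on the arc and end at distance $k-k\delta=k\varepsilon$ from $q_0$. The next step then lands in $Y$ at a point whose distance from $q_0$ is $\delta-k\varepsilon=1-K\varepsilon$. We want this point to be $Q(s)$ with the same $s$ as before, so for general $K$ we want $f(q_0,Q(t))=1-K\varepsilon_t$. This is why $K\varepsilon$ replaces $\varepsilon$ on $\bar Q$ below.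

**A first formula.** With $e=\max(\varepsilon_x,\varepsilon_w)$, let
$$f_0(x,w)=\max\{e\,|\varepsilon_x-\varepsilon_w|,\ (1-e)^2g\}\quad\text{for }x,w\in\bar P, \tag{1}$$
$$f_0(x,w)=\max\{K|\varepsilon_x-\varepsilon_w|,\ (1-Ke)^2g\}\quad\text{for }x,w\in\bar Q, \tag{2}$$
and for $x\in\bar P$, $w\in\bar Q$ let $f_0(x,w)=f_0(w,x)=\beta$, where
$$\beta=2K\min(\varepsilon_x,\varepsilon_w)+\begin{cases}\max\{\varepsilon_x(\varepsilon_x-\varepsilon_w),\ (1-\varepsilon_x)^2g\}&\text{if }\varepsilon_x\ge\varepsilon_w,\\ \max\{K(\varepsilon_w-\varepsilon_x),\ (1-K\varepsilon_w)^2g\}&\text{if }\varepsilon_x\le\varepsilon_w.\end{cases}\tag{3}$$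
The terms with $|\varepsilon_x-\varepsilon_w|$ produce the values at $p$ and $q_0$; the term with $g$ vanishes at $p$ and $q_0$ and is all that remains on $M$; its coefficient is squared so that $(1-e)^2<1-e$ for $0<e<1$. The term $2K\min(\varepsilon_x,\varepsilon_w)$ keeps the two spirals apart.

**Why $f_0$ is not enough.** Let $n=3$, $K=1$. Look for $z_2=Q(t)$ with $t>s$, and put $\varepsilon=\varepsilon_s$, $r=\rho^{t-s}$, so $\varepsilon_t=\varepsilon r$. Since $(1-\varepsilon)^2g<1-\varepsilon$, the equation $f_0(Q(s),Q(t))=1-\varepsilon$ says $\varepsilon(1-r)=1-\varepsilon$, that is, $r=2-\frac1\varepsilon$ with $\frac12<\varepsilon<1$. There $\varepsilon^2(1-r)=\varepsilon(1-\varepsilon)\ge(1-\varepsilon)^2g$, so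
$$f_0(P(s),Q(t))=2\varepsilon r+\varepsilon^2(1-r)=2(2\varepsilon-1)+\varepsilon(1-\varepsilon).$$
As $\varepsilon\to1$ this tends to $2$, above $1-\varepsilon$; as $\varepsilon\to\frac12$ it tends to $\frac14$, below $1-\varepsilon$. So there is a crossing; it is at $\varepsilon^2-6\varepsilon+3=0$, i.e. $\varepsilon=3-\sqrt6\approx 0.551$, with $r=1-\sqrt6/3$. For this $s$ and $t$ the five distinct points $p,P(s),Q(t),Q(s),q_0$ have all steps equal to $\sqrt6-2$ with respect to $f_0$.

The curve of solutions $(s,t)$ of $f_0(Q(s),Q(t))=1-\varepsilon_s$, $t>s$, begins close to the diagonal $t=s$, where $P(s)$ is too far from $Q(t)$, and ends at $t=\infty$, where $P(s)$ is too close. To avoid the crossing we cut this curve. We add a bump $W$ to the distances within $Q$ that makes $f(Q(s),Q(t))>1-\varepsilon_s$ when $t-s$ is very close to $1$ (half a turn ahead). The solutions then split into a part with $t-s<1$ and a part with $t-s>1$. On the first part we add bumps $V_1,V_2$ that make $f(P(s),Q(t))>1-\varepsilon_s$; on the second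 part $f(P(s),Q(t))<1-\varepsilon_s$. The first part, having started near the diagonal, does not end at any point of the space; it runs off to $s=\infty$, with $Q(t)$ almost opposite to $P(s)$ and $Q(s)$. There, in the limit, is the degenerate triple $m,-m,m$. The bumps must fade on approach to $M$, so that $f$ stays continuous, and this is possible because their tops are at most $1$ and near the top $g$ is also nearly $1$.

**Definition of $f$ on $Y$.** On $\bar P\times\bar P$ let $f=f_0$. On $\bar Q\times\bar Q$ let $f=\max\{f_0,W\}$, where $W=0$ if $x$ or $w$ lies in $M$, and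
$$W(Q(s),Q(t))=1-\frac{\varepsilon_s}2-2|t-s-1|\quad(s\le t),\qquad\text{extended symmetrically.}\tag{4}$$
For $x\in\bar P$, $w\in\bar Q$ let $f(x,w)=f(w,x)=\max\{\beta,V\}$, where $V=0$ if $x$ or $w$ lies in $M$, and $V(P(s),Q(t))=\max\{V_1,V_2\}$ with
$$V_1=1-\frac{\varepsilon_s}2-2\Bigl|t-s-1+\frac{\varepsilon_s}4\Bigr|,\tag{5}$$
$$V_2=1-\varepsilon_s-\frac{\varepsilon_s}2\max\{t-s-1,-1\}-4(K+1)(\varepsilon_c-\varepsilon_s)^+ .\tag{6}$$

With $h=t-s-1$ and $\varepsilon=\varepsilon_s$: $W$ exceeds the level $1-\varepsilon$ exactly for $|h|<\varepsilon/4$, and $V_1$, whose top is at $h=-\varepsilon/4$, exceeds it exactly for $-\varepsilon/2<h<0$. The shift by $\varepsilon/4$ is the point of the construction: at the left edge of the bump $W$, $V_1$ is above the level, and at the right edge it is below. The term $V_2$ works for $\varepsilon_s\ge\varepsilon_c$, where its last summand vanishes. Since $\varepsilon_s>0$ and $\max\{t-s-1,-1\}\ge-1$, we always have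
$$W<1,\qquad V_1<1,\qquad V_2\le 1-\tfrac12\varepsilon_s<1 .\tag{7}$$

**Lemma 2.** $f$ is a well-defined premetric on $Y$.

**Step 1: the formulas agree where they overlap.** The two branches of $\beta$ overlap when $\varepsilon_x=\varepsilon_w$. If this number is positive, then $x=P(s)$ and $w=Q(s)$ with the same $s$, so $g=0$ and both branches give $2K\varepsilon_s$; if it is $0$, both give $g$. On $M\times M$ all formulas give $g$. On $\bar P\times M$, formula (1) and the first branch of (3) both give $\max\{\varepsilon_x^2,(1-\varepsilon_x)^2g\}$. On $M\times\bar Q$, formula (2) (with $W=0$) and the second branch of (3) both give $\max\{K\varepsilon_w,(1-K\varepsilon_w)^2g\}$. At $s=t$ formula (4) is consistent with its symmetric extension. So $f$ is well defined, and it is symmetric and nonnegative by construction.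

**Step 2: continuity.** The product $Y\times Y$ is the union of the four closed sets $\bar P\times\bar P$, $\bar Q\times\bar Q$, $\bar P\times\bar Q$, $\bar Q\times\bar P$, so it suffices to check continuity on each. There $f_0$ is continuous (for $\beta$, the two branches are continuous on closed sets and agree on the overlap). The function $V$ is continuous on $P\times Q$, which is open in $\bar P\times\bar Q$, and $W$ is continuous on $Q\times Q$, which is open in $\bar Q\times\bar Q$. So only limits with at least one member in $M$ matter, and at such a limit $f=f_0$. Sequences of pairs with a member in $M$ cause no trouble, because there $f=f_0$ as well. So let $(P(s_j),Q(t_j))$ converge to a pair with at least one member in $M$. Each of $s_j,t_j$ converges or tends to $\infty$, and at least one tends to $\infty$.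

- If $t_j\to\infty$ and $s_j$ stays bounded, then $\varepsilon_{s_j}$ is bounded below and $V_1,V_2\to-\infty$. So eventually $f=\beta$.
- If $s_j\to\infty$, then $V_2<0$ as soon as $\varepsilon_{s_j}\le\varepsilon_c/2$, because then $4(K+1)(\varepsilon_c-\varepsilon_{s_j})\ge 2$ and $V_2\le 1-\frac12\varepsilon_{s_j}-2$. If moreover $t_j$ stays bounded, $V_1\to-\infty$, and eventually $f=\beta$.
- If both tend to $\infty$, the limit pair is in $M\times M$, and eventually only $V_1$ matters. With $h=t_j-s_j-1$ we have $V_1\le 1-\frac{\varepsilon}2-2|h|+\frac{\varepsilon}2=1-2|h|$, where $\varepsilon=\varepsilon_{s_j}$. So if $V_1>0$, then $|h|<\frac12$ and $g(t_j-s_j)=g(1+h)=1-|h|\ge V_1$. Hence eventually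
$$\beta\le f\le\max\{\beta,\ g(t_j-s_j)\},$$
and both bounds tend to the value of $g$ at the limit pair.

The same argument works for $W$: if one parameter tends to $\infty$ and the other is bounded, $W\to-\infty$; if both tend to $\infty$, use $W\le 1-2\bigl||t-s|-1\bigr|$ in the same way.

**Step 3: zeros.** We have $f(x,x)=0$: this is clear from (1) and (2), because $W(Q(s),Q(s))=1-\frac12\varepsilon_s-2<0$. Now let $x\ne w$. On $\bar P\times\bar P$ and on $\bar Q\times\bar Q$, if $\varepsilon_x\ne\varepsilon_w$ then $f>0$ by the first terms of (1) and (2); if $\varepsilon_x=\varepsilon_w>0$, the points coincide; and if $\varepsilon_x=\varepsilon_w=0$, we are on $M\times M$, where $f=g>0$. On $P\times Q$, $f\ge\beta\ge 2K\min(\varepsilon_x,\varepsilon_w)>0$. $\square$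

## 6. Distances from the ends and from the circle

The next lemma collects what is needed to identify points from their distance to $p$ or to $q_0$. Put $v=f(q_0,\cdot)$ on $Y$.

**Lemma 3.**

1. $f(p,P(s))=1-\varepsilon_s$; $f(p,\cdot)=1$ on $M$; $f(p,Q(t))=1+(2K-1)\varepsilon_t>1$.
2. $v(Q(t))=1-K\varepsilon_t\in[0,1)$; $v=1$ on $M$; $v>1$ on $P$; and $v(w)<v(p)$ for all $w\in Y\setminus\{p\}$.
3. If $m\in M$ and $w\in(P\cup Q)\setminus\{p,q_0\}$, then $f(m,w)<1$.
4. $f(Q(t),w)<f(Q(t),p)$ for all $t\ge s_0$ and $w\in Y\setminus\{p\}$.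

**Part 1: distances from $p$.** Here $\varepsilon_p=1$. By (1), $f(p,P(s))=\max\{1-\varepsilon_s,0\}$ and $f(p,m)=\max\{1,0\}$ for $m\in M$. By (3), $\beta(p,Q(t))=2K\varepsilon_t+\max\{1-\varepsilon_t,0\}=1+(2K-1)\varepsilon_t>1$, and $V<1$ by (7).

**Part 2: distances from $q_0$.** Here $K\varepsilon_{q_0}=1$.

*On $Q$.* By (2) and (4), $v(Q(t))=\max\{1-K\varepsilon_t,\ 0,\ W\}$ with $W=1-\frac1{2K}-2|\tau-1|$, $\tau=t-s_0\ge 0$, and $K\varepsilon_t=\rho^\tau$. We must see that $W\le 1-\rho^\tau$ whenever $W>0$. If $W>0$ then $|\tau-1|<\frac12$, and the claim is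
$$\rho^\tau\le\frac1{2K}+2|\tau-1| .$$
For $\tau\ge 1$ it holds because $\rho^\tau\le\rho=\frac1{16K}\le\frac1{2K}$. On $[\frac12,1]$ the left side is convex in $\tau$ and the right side is affine, so it is enough to check the ends: at $\tau=\frac12$, $\rho^{1/2}=\frac1{4\sqrt K}\le\frac14<1$; at $\tau=1$ it has just been checked. So $v(Q(t))=1-K\varepsilon_t$, which lies in $[0,1)$ and determines $t$.

*On $M$.* $v=\max\{1,0\}=1$.

*On $P$.* If $s>s_0$, then $\varepsilon_s<\frac1K$ and $\beta=2K\varepsilon_s+\max\{1-K\varepsilon_s,0\}=1+K\varepsilon_s\in(1,2)$. If $s\le s_0$, then $\varepsilon_s\ge\frac1K$ and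
$$\beta=2+\max\{\varepsilon_s(\varepsilon_s-\tfrac1K),\ (1-\varepsilon_s)^2g\}\ge 2 .$$
In both cases $\beta>1>V$, so $v=\beta>1$.

*Comparison with $v(p)$.* From the last formula $v(p)=3-\frac1K\ge 2$. For $s>s_0$, $v(P(s))<2\le v(p)$. If $0<s\le s_0$ (so $K\ge 2$ and $\frac1K\le\varepsilon_s<1$), then $\varepsilon_s(\varepsilon_s-\frac1K)<1-\frac1K$ and $(1-\varepsilon_s)^2\le(1-\frac1K)^2<1-\frac1K$, so $v(P(s))<3-\frac1K=v(p)$. On $M\cup Q$, $v\le 1<v(p)$.

**Part 3: distances from $M$.** For $w=P(s)$, $s>0$, we have $0<\varepsilon_s<1$ and $f(m,w)=\max\{\varepsilon_s^2,(1-\varepsilon_s)^2g\}<1$. For $w=Q(t)$, $t>s_0$, we have $0<K\varepsilon_t<1$ and $f(m,w)=\max\{K\varepsilon_t,(1-K\varepsilon_t)^2g\}<1$.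

**Part 4: $p$ is the farthest point from each $Q(t)$.** The right side is $2K\varepsilon_t+1-\varepsilon_t>1$. For $w\in M\cup Q$ all terms in $f(Q(t),w)$ are at most $1$. For $w=P(s)$ with $s>0$, only $\beta$ matters, as $V<1$.

- If $s\le t$, then $\beta=2K\varepsilon_t+\max\{\varepsilon_s(\varepsilon_s-\varepsilon_t),(1-\varepsilon_s)^2g\}$. Here $\varepsilon_s(\varepsilon_s-\varepsilon_t)\le\varepsilon_s-\varepsilon_t<1-\varepsilon_t$, and $(1-\varepsilon_s)^2<1-\varepsilon_s\le1-\varepsilon_t$.
- If $s>t$, then $\beta=2K\varepsilon_s+\max\{K(\varepsilon_t-\varepsilon_s),(1-K\varepsilon_t)^2g\}$. Here $2K\varepsilon_s+K(\varepsilon_t-\varepsilon_s)=K\varepsilon_t+K\varepsilon_s<2K\varepsilon_t\le 1-\varepsilon_t+2K\varepsilon_t$, and $2K\varepsilon_s+(1-K\varepsilon_t)^2<2K\varepsilon_t+1-K\varepsilon_t\le 2K\varepsilon_t+1-\varepsilon_t$. $\square$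

## 7. No common point at distance $1-\varepsilon_s$ from $P(s)$ and $Q(s)$

This is the heart of the proof: the middle point does not exist.

**Lemma 4.** Let $s>s_0$. There is no $w\in Y$ (with $w\ne q_0$ in case $K=1$) such that $f(P(s),w)=f(Q(s),w)=1-\varepsilon_s$.

Let $\varepsilon=\varepsilon_s\in(0,\frac1K)$ and $\delta=1-\varepsilon>0$. We use repeatedly that $(1-\varepsilon)^2<\delta$ and $(1-K\varepsilon)^2<1-K\varepsilon\le\delta$.

**Step 1: exclude $w=P(t)$.**

- $t=0$: $f(Q(s),p)>1>\delta$ by Lemma 3(1).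
- $0<t<s$: here $\varepsilon<\varepsilon_t<1$, and $f(P(s),w)=\max\{\varepsilon_t(\varepsilon_t-\varepsilon),(1-\varepsilon_t)^2g\}<\delta$, since $\varepsilon_t(\varepsilon_t-\varepsilon)\le\varepsilon_t-\varepsilon<1-\varepsilon$ and $(1-\varepsilon_t)^2<1-\varepsilon_t<1-\varepsilon$.
- $t=s$: $f(P(s),w)=0$.
- $t>s$: $f(P(s),w)=\max\{\varepsilon(\varepsilon-\varepsilon_t),(1-\varepsilon)^2g\}$, and the second term is below $\delta$. So $f(P(s),w)=\delta$ forces $\varepsilon(\varepsilon-\varepsilon_t)=1-\varepsilon$. Then, by the second branch of (3), $f(Q(s),w)\ge K(\varepsilon-\varepsilon_t)=K\frac{1-\varepsilon}\varepsilon>1-\varepsilon=\delta$, because $K/\varepsilon>1$.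

**Step 2: exclude $w\in M$.** $f(P(s),w)=\max\{\varepsilon^2,(1-\varepsilon)^2g\}=\delta$ forces $\varepsilon^2=1-\varepsilon$. $f(Q(s),w)=\max\{K\varepsilon,(1-K\varepsilon)^2g\}=\delta$ forces $K\varepsilon=1-\varepsilon$. Together $\varepsilon=K\ge 1$, a contradiction.

**Step 3: exclude $w=Q(t)$ with $t\le s$.** For $t=s$, $f(Q(s),w)=0$. For $s_0\le t<s$, $f(Q(s),w)=\max\{K(\varepsilon_t-\varepsilon),(1-K\varepsilon_t)^2g,W\}$, and each term is below $\delta$:

- $K(\varepsilon_t-\varepsilon)\le 1-K\varepsilon\le1-\varepsilon$, with equality in both places only if $\varepsilon_t=\frac1K$ and $K=1$, i.e. $K=1$ and $w=q_0$, which is excluded;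
- $(1-K\varepsilon_t)^2\le1-K\varepsilon_t\le 1-\varepsilon_t<1-\varepsilon$;
- if $W>0$, then $|s-t-1|<\frac12$, so $s-t>\frac12$ and $\varepsilon<\rho^{1/2}\varepsilon_t\le\frac14\varepsilon_t$; hence $W\le1-\frac12\varepsilon_t<1-\varepsilon$.

**Step 4: set up the case $w=Q(t)$ with $t>s$.** Put $r=\rho^{t-s}\in(0,1)$, so $\varepsilon_t=\varepsilon r$, and $h=t-s-1>-1$. Suppose
$$f(Q(s),w)=\max\{K\varepsilon(1-r),\ (1-K\varepsilon)^2g,\ W\}=\delta,\qquad W=1-\frac\varepsilon2-2|h| .$$
The middle term is below $\delta$. Therefore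
$$K\varepsilon(1-r)\le1-\varepsilon\qquad\text{and}\qquad |h|\ge\frac\varepsilon4\ \ (\text{that is, } W\le 1-\varepsilon),\tag{8}$$
with equality in at least one of the two. We show $f(P(s),w)>\delta$ if $h\le-\frac\varepsilon4$ and $f(P(s),w)<\delta$ if $h\ge\frac\varepsilon4$.

**Step 5: for $h\le-\frac\varepsilon4$ the bumps put $P(s)$ too far away.** If $W=\delta$, then $h=-\frac\varepsilon4$ and $f(P(s),w)\ge V_1=1-\frac\varepsilon2>\delta$. Otherwise $K\varepsilon(1-r)=1-\varepsilon$, hence $K\varepsilon>1-\varepsilon$, i.e. $\varepsilon>\frac1{K+1}=\varepsilon_c$. Then the last summand of (6) vanishes and, as $-1<h<0$, $f(P(s),w)\ge V_2=1-\varepsilon-\frac\varepsilon2h>\delta$.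

**Step 6: for $h\ge\frac\varepsilon4$ the point $P(s)$ is too close.** We check every term of $f(P(s),w)=\max\{\beta,V_1,V_2\}$. First,
$$V_1=1-\frac\varepsilon2-2\Bigl(h+\frac\varepsilon4\Bigr)\le1-\frac32\varepsilon<\delta,\qquad V_2\le1-\varepsilon-\frac\varepsilon2h<\delta .$$
For $\beta$, we need bounds on $r$ and $\varepsilon$. Since $t-s=1+h>1$, $r<\rho=\frac1{16K}$, so $2Kr<\frac18$. By (8), $\varepsilon(1+K(1-r))\le1$, so
$$\varepsilon\le\frac1{1+K(1-r)}\le\frac1{2-r}<\frac{16}{31},\qquad \delta=1-\varepsilon>\frac{15}{31}.$$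
As $\varepsilon_t=\varepsilon r<\varepsilon$, the first branch of (3) gives $\beta=2K\varepsilon r+\max\{\varepsilon^2(1-r),(1-\varepsilon)^2g\}$. Now
$$\varepsilon^2(1-r)+2K\varepsilon r<\varepsilon\Bigl(\varepsilon+\frac18\Bigr)<\frac{16}{31}\cdot\frac{159}{248}<\frac{15}{31}<\delta,$$
where $\frac{16}{31}+\frac18=\frac{159}{248}$ and $16\cdot159=2544<3720=15\cdot248$. Also
$$(1-\varepsilon)^2g+2K\varepsilon r<(1-\varepsilon)^2+\frac\varepsilon8<1-\varepsilon,$$
since the last inequality is equivalent to $\frac18<1-\varepsilon$. So $\beta<\delta$.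

In all cases $f(P(s),w)$ and $f(Q(s),w)$ are not both $\delta$. $\square$

For $n\ge4$ the step length may also be somewhat smaller, and then a different incidence has to be excluded.

**Lemma 5.** Let $K\ge2$, $\frac1K\le\varepsilon_s<\frac2{K+1}$, and let $t\ge s_0$ satisfy $K\varepsilon_t=(K+1)\varepsilon_s-1$. Then $f(P(s),Q(t))>1-\varepsilon_s$.

**Step 1: locate $t$ relative to $s$.** We have
$$\rho^{t-s}=\frac{\varepsilon_t}{\varepsilon_s}=\frac1K\Bigl(K+1-\frac1{\varepsilon_s}\Bigr).$$
Since $\frac1{\varepsilon_s}\le K$, this is at least $\frac1K>\rho$; since $\varepsilon_s<\frac2{K+1}<1$, it is less than $1$. So $0<t-s<1$.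

**Step 2: apply $V_2$.** As $\varepsilon_s\ge\frac1K>\varepsilon_c$, the last summand in (6) vanishes, and $f(P(s),Q(t))\ge V_2=1-\varepsilon_s-\frac{\varepsilon_s}2(t-s-1)>1-\varepsilon_s$. $\square$

## 8. Attaching an arc and excluding every step length

**The space.** Let $L=\{L(r):0\le r\le k\}$ be an arc (a point if $k=0$), attached to $Y$ so that $L\cap Y=\{L(0)\}=\{q_0\}$; for instance, put $Y$ in a horizontal plane in $\mathbb R^3$ and let $L(r)$ be the point at height $r$ above $q_0$. Let $X=Y\cup L$ and $q=L(k)$. For $n=3$ we have $X=Y$ and $q=q_0$. The space $X$ is compact, metrizable and connected. Extend $f$ by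
$$f(y,L(r))=f(L(r),y)=v(y)+r\ \ (y\in Y),\qquad f(L(r),L(r'))=|r-r'| .$$
This is consistent: $f(y,L(0))=v(y)=f(y,q_0)$ and $f(q_0,L(r))=v(q_0)+r=r$. It is continuous on closed pieces, hence continuous, and $v(y)+r=0$ only if $y=q_0$ and $r=0$. So $f$ is a premetric on $X$. Note that $f(p,L(r))=v(p)+r\geq 2>1$.

Suppose now, for a contradiction, that $p=z_0,z_1,\dots,z_n,z_{n+1}=q$ are distinct and $f(z_i,z_{i+1})=\delta$ for $0\le i\le n$. Then $\delta>0$. Recall $n=k+3$ and $K=k+1$.

**Step 1: trace the sequence backward from $q$ until it leaves the arc.** Put $a_i=z_{n+1-i}$, so $a_0=L(k)$. Let $j$ be maximal with $a_0,\dots,a_j\in L$. Then $a_i=L(k-i\delta)$ for $i\le j$. For $i=1$ this holds because $L$ has no parameter $k+\delta$; and if it holds up to $i<j$, then $a_{i+1}$ is $L(k-i\delta\pm\delta)$, where the plus sign would give $a_{i-1}$ (or, for $i=0$, a parameter outside $[0,k]$). In particular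
$$j\delta\le k .$$
Since $p\notin L$, the point $a_{j+1}$ exists; it lies in $Y\setminus\{q_0\}$, and $f(a_{j+1},a_j)=v(a_{j+1})+k-j\delta=\delta$. So
$$v(a_{j+1})=(j+1)\delta-k>0.\tag{9}$$

**Step 2: exclude $\delta<1$.** Since $f(p,\cdot)\ge1$ on $M$, on $Q$ and on $L$, Lemma 3(1) gives $z_1=P(s)$ with $\varepsilon:=\varepsilon_s=1-\delta\in(0,1)$. As $z_1=a_n\notin L$, we have $j+1\le n$.

We first show that $j\in\{k,k+1\}$. If $j+1=n$, then $j=k+2$ and $a_{j+1}=z_1\in P$; by Lemma 3(2) and (9), $(k+3)\delta-k=v(z_1)>1$, so $\delta>\frac{k+1}{k+3}$. But $j\delta\le k$ gives $\delta\le\frac k{k+2}<\frac{k+1}{k+3}$ (as $k^2+3k<k^2+3k+2$), a contradiction. So $j\le n-2=k+1$. On the other hand $(j+1)\delta>k$ and $\delta<1$ give $j+1>k$, so $j\ge k$.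

*Case $j=k+1$.* From $j\delta\le k$ and (9), $\frac k{k+2}<\delta\le\frac k{k+1}$. Since $\delta>0$, this needs $k\ge1$, so $K\ge2$; in terms of $\varepsilon=1-\delta$ it reads $\frac1K\le\varepsilon<\frac2{K+1}$. Here $a_{k+2}=z_2$, and (9) gives
$$v(z_2)=(k+2)\delta-k=2-(K+1)\varepsilon\le 2-\frac{K+1}K=1-\frac1K<1 .$$
By Lemma 3(2), $z_2=Q(t)$ with $1-K\varepsilon_t=2-(K+1)\varepsilon$, i.e. $K\varepsilon_t=(K+1)\varepsilon-1$. Now Lemma 5 gives $f(z_1,z_2)>1-\varepsilon=\delta$, a contradiction.

*Case $j=k$.* By (9), $(k+1)\delta>k$, so $\varepsilon<\frac1{k+1}=\frac1K$ and $s>s_0$. Here $a_{k+1}=z_3$, and $v(z_3)=(k+1)\delta-k=1-K\varepsilon\in(0,1)$. By Lemma 3(2), $z_3=Q(s)$ with the same $s$. Thus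
$$f(P(s),z_2)=f(z_2,Q(s))=1-\varepsilon_s .$$
If $z_2\in Y$, this contradicts Lemma 4; for $K=1$ the exception $z_2=q_0$ does not occur, because then $q_0=q=z_4\ne z_2$. If $z_2=L(r)$ with $r>0$, then $f(z_2,Q(s))=1-K\varepsilon+r=1-\varepsilon$ gives $r=k\varepsilon=k-k\delta$. So $z_2=L(k-k\delta)=a_k=z_4$, a contradiction.

**Step 3: exclude $\delta=1$.** Since $f(p,\cdot)<1$ on $P$ and $f(p,\cdot)>1$ on $Q$ and $L$, we have $z_1\in M$. Now $j\le k$, and (9) gives $j+1>k$, so $j=k$. Hence $z_4=a_k=L(0)=q_0$, and $z_3=a_{k+1}\in Y$ has $v(z_3)=1$, so $z_3\in M$ by Lemma 3(2). If $z_2=L(r)$ with $r>0$, then $f(z_1,z_2)=1+r\ne1$. So $z_2\in Y$, and $z_2\ne p=z_0$, $z_2\ne q_0=z_4$. By Lemma 3(3), $z_2\in M$. On $M$, $f=g$, so $z_2$ is antipodal to $z_1$ and to $z_3$. Hence $z_1=z_3$, a contradiction. (Without distinctness, $p,m,-m,m,L(0),L(1),\dots,L(k)$ is a sequentially equidistant sequence.)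

**Step 4: exclude $\delta>1$.** By Lemma 3(1), either $z_1\in Q$ or $z_1=L(r)$ with $r>0$. In both cases the sequence will be pushed out along $L$ and leave it. We use the following remark: if some $z_i=L(r+m\delta)$ with $r>0$, $m\ge1$, $i\le n$, and $z_{i-1}=L(r+(m-1)\delta)$, then $z_{i+1}=L(r+(m+1)\delta)$. Indeed $z_{i+1}=y\in Y$ would need $v(y)=\delta-r-m\delta<0$; so $z_{i+1}=L(r+(m\pm1)\delta)$, and the minus sign would give $z_{i-1}$.

*Case $z_1=Q(t)$.* Then $\delta=f(p,Q(t))$. As $z_2\ne p$, Lemma 3(4) shows that $z_2\notin Y$. If $k=0$ this is already a contradiction. Otherwise $z_2=L(r)$ with $r=\delta-v(Q(t))>0$. If $z_3\in Y$, then $v(z_3)=\delta-r=v(Q(t))<1$, so $z_3=Q(t)=z_1$ by Lemma 3(2), a contradiction. So $z_3\in L\setminus\{q_0\}$ and $z_3=L(r\pm\delta)$ with positive parameter; since $r-\delta=-v(Q(t))\le0$, $z_3=L(r+\delta)$. By the remark, $z_i=L(r+(i-2)\delta)$ for all $i\ge2$. In particular $q=L(r+(n-1)\delta)$, so $(n-1)\delta<k$, which is impossible because $\delta>1$ and $n-1=k+2$.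

*Case $z_1=L(r)$, $r>0$.* Then $\delta=f(p,L(r))=v(p)+r$. If $z_2\in Y$, then $v(z_2)=\delta-r=v(p)$, so $z_2=p$ by Lemma 3(2), a contradiction. So $z_2=L(r\pm\delta)$, and as $r-\delta=-v(p)<0$, $z_2=L(r+\delta)$. By the remark, $z_i=L(r+(i-1)\delta)$ for all $i\ge1$. So $r+n\delta=k$, which is impossible because $\delta>1$ and $n=k+3$.

No $\delta$ is possible. By Lemma 1, $d=\Phi\circ f$ is a metric on $X$ inducing its topology, with the same sequentially equidistant sequences. This proves **Theorem A**, and in particular the answer is negative for $n=3$. $\blacksquare$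

## 9. Continua with small fibers over an interval

Theorem B describes a situation in which the collision of Section 3 cannot happen: if the points can be kept in strict order by a map to $[0,1]$, then the order survives the limit.

If $X$ is an arc with endpoints $p,q$, take for $\pi$ a homeomorphism onto $[0,1]$; this gives the arc case of Theorem 1.1. Another example is the closed topologist's sine curve $S=\{(x,\sin\frac1x):0<x\le1\}\cup(\{0\}\times[-1,1])$ with $p=(0,1)$, $q=(1,\sin1)$, which has such maps for all $n$. Choose a small $x_N>0$ with $\sin\frac1{x_N}=-1$, and let $\pi(x,y)$ be $(1-y)/(3-x_N)$ for $x\le x_N$ and $(2+x-x_N)/(3-x_N)$ for $x\ge x_N$. At $x=x_N$ we have $y=-1$, and both formulas give $2/(3-x_N)$, so $\pi$ is continuous; $\pi(p)=0$, $\pi(q)=1$. A fiber is either one point or a set of points with the same $y$ and $0\le x\le x_N$, so its diameter is at most $x_N$. By Theorem A, the hypothesis on $\pi$ cannot simply be dropped.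

We recall the Brouwer degree. For a bounded open $\Omega\subset\mathbb R^n$, a continuous $F:\bar\Omega\to\mathbb R^n$ and $b\notin F(\partial\Omega)$, there is an integer $\deg(F,\Omega,b)$ with these properties: $\deg(\mathrm{id},\Omega,b)=1$ if $b\in\Omega$; if the degree is not $0$, then $F(t)=b$ for some $t\in\Omega$; the degree is unchanged under a homotopy that avoids $b$ on $\partial\Omega$; and (excision) $\deg(F,\Omega,b)=\deg(F,\Omega',b)$ if $\Omega'\subset\Omega$ is open and contains all solutions of $F(t)=b$ in $\bar\Omega$.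

**Step 1: fix the scale on which fibers are small, also near $X$.** Embed $X$ isometrically in $E=\ell^\infty(X)$ as in Section 3, and extend $\pi$ to a continuous $\tilde\pi:E\to[0,1]$ by Tietze's theorem ($X$ is compact, hence closed in $E$). By compactness, $\max\{d(x,y):\pi(x)=\pi(y)\}$ exists, and it is $<D/(n+1)$. Choose $\epsilon$ strictly between the two numbers. There is $\eta>0$ such that
$$\tilde\pi(z)=\tilde\pi(z')\ \Longrightarrow\ \|z-z'\|<\epsilon\qquad\text{for all }z,z'\in E\text{ within }\eta\text{ of }X .$$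
Otherwise there are $z_j,z'_j$ within $1/j$ of $X$ with $\tilde\pi(z_j)=\tilde\pi(z'_j)$ and $\|z_j-z'_j\|\ge\epsilon$. By compactness of $X$, along a subsequence $z_j\to x\in X$ and $z'_j\to x'\in X$, with $\pi(x)=\pi(x')$ and $d(x,x')\ge\epsilon$, contrary to the choice of $\epsilon$.

**Step 2: choose a path near $X$ and compute a degree.** Let $1/m<\eta$. As in Section 3 there is a path $\gamma:[0,1]\to E$ from $p$ to $q$ within $1/m$ of $X$. Put $a=\tilde\pi\circ\gamma$, so $a(0)=0$ and $a(1)=1$, and
$$A:[0,1]^n\to[0,1]^n,\qquad A(t_1,\dots,t_n)=(a(t_1),\dots,a(t_n)).$$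
Let $\Delta=\{0\le\tau_1\le\dots\le\tau_n\le1\}$. With $\tau_0=0$, $\tau_{n+1}=1$, its barycentric coordinates are $\lambda_i=\tau_{i+1}-\tau_i$ for $0\le i\le n$. The map $\lambda=(\lambda_0,\dots,\lambda_n)$ is an affine bijection from $\mathbb R^n$ onto the hyperplane $\{y\in\mathbb R^{n+1}:\sum y_i=1\}$ (its inverse is $\tau_i=y_0+\dots+y_{i-1}$). The interior of $\Delta$ is where all $\lambda_i>0$. Let $b$ be the barycenter, where all $\lambda_i=\frac1{n+1}$.

Let $\Omega=A^{-1}(\operatorname{int}\Delta)$. If some $t_i\in\{0,1\}$, then $a(t_i)\in\{0,1\}$ and $A(t)\notin\operatorname{int}\Delta$. So $\Omega\subset(0,1)^n$, and $\Omega$ is open in $\mathbb R^n$. If $t\in\partial\Omega$, then $A(t)\in\Delta$ by continuity, and $t\notin\Omega$, so $A(t)\in\partial\Delta$. By excision $\deg(A,\Omega,b)=\deg(A,(0,1)^n,b)$. On the boundary of the cube some $t_i\in\{0,1\}$, and since $a(t_i)=t_i$ there, the homotopy $(1-\sigma)A+\sigma\,\mathrm{id}$ keeps the $i$-th coordinate in $\{0,1\}$ and avoids $b\in(0,1)^n$. Hence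
$$\deg(A,\Omega,b)=\deg(\mathrm{id},(0,1)^n,b)=1 .$$

**Step 3: deform $A$ into the vector of step lengths.** For $t\in\bar\Omega$ let $\zeta_0=p$, $\zeta_i=\gamma(t_i)$ for $1\le i\le n$, $\zeta_{n+1}=q$, and $d_i=\|\zeta_i-\zeta_{i+1}\|$. By the triangle inequality $\sum d_i\ge D>0$, so
$$e(t)=\frac{(d_0,\dots,d_n)}{d_0+\dots+d_n}$$
is continuous with coordinate sum $1$. Consider the homotopy $(1-\sigma)A+\sigma\,\lambda^{-1}\circ e$ on $\bar\Omega$. Since $\lambda$ is affine, it corresponds under $\lambda$ to $(1-\sigma)\lambda(A(t))+\sigma e(t)$. On $\partial\Omega$ some $\lambda_i(A(t))=0$, which says $\tilde\pi(\zeta_i)=\tilde\pi(\zeta_{i+1})$ (also for $i=0$ and $i=n$, as $\tilde\pi(p)=0$ and $\tilde\pi(q)=1$). By Step 1, $d_i<\epsilon$, so $e_i<\epsilon/D<\frac1{n+1}$. Therefore the $i$-th coordinate of $(1-\sigma)\lambda(A(t))+\sigma e(t)$ is less than $\frac1{n+1}$, and the homotopy avoids $b$ on $\partial\Omega$. So $\deg(\lambda^{-1}\circ e,\Omega,b)=1$, and there is $t\in\Omega$ with $e(t)=(\frac1{n+1},\dots,\frac1{n+1})$.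 For this $t$ all $d_i$ are equal to some $\delta_m$ with $(n+1)\delta_m\ge D$, and since $A(t)\in\operatorname{int}\Delta$,
$$0<\tilde\pi(\zeta_1)<\dots<\tilde\pi(\zeta_n)<1 .$$

**Step 4: pass to the limit without collisions.** Let $m\to\infty$. The points $\zeta_i$ are within $1/m$ of the compact set $X$, so along a subsequence they converge to points $z_1,\dots,z_n\in X$. With $z_0=p$, $z_{n+1}=q$, all $d(z_i,z_{i+1})$ equal some $\delta\ge D/(n+1)>\epsilon$, and
$$0\le\pi(z_1)\le\dots\le\pi(z_n)\le1 .$$
If $\pi(z_i)=\pi(z_{i+1})$ for some $0\le i\le n$, then $d(z_i,z_{i+1})<\epsilon$ by the choice of $\epsilon$, a contradiction. So $\pi(z_0)<\pi(z_1)<\dots<\pi(z_{n+1})$. Hence all $z_i$ are distinct, and $(z_0,\dots,z_{n+1})$ is the required sequence. $\blacksquare$
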